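\newtheorem{theorem}{Theorem}
\newtheorem{lemma}[theorem]{Lemma}
\newtheorem{proposition}[theorem]{Proposition}
\theoremstyle{remark}
\newtheorem{remark}[theorem]{Remark}
\newtheorem{example}[theorem]{Example}
\title{Distance-regular graphs on the 2-subsets of a projective line\\ that mix intersecting and disjoint pairs}

\begin{abstract}
We study distance-regular graphs whose vertices are the 2-subsets of the projective line over $\mathbb F_q$, which are invariant under $\mathrm{PSL}_2(q)$, and which have an automorphism carrying a pair of intersecting 2-subsets to a pair of disjoint ones. The graphs $NO_5^+(2^f)$ with $q=4^f$ have this property, and it was asked whether for $q\ge 13$ they are, up to complements, the only non-complete ones. They are not: for every $r=2^f\ge 4$ and $m\ge 2$ the Brouwer--Wilbrink graph $NO^+_{2m+1}(r)$ occurs with $q=r^m$, and $NO_7^+(4)$ at $q=64$ is an explicit counterexample. For even $q\ge16$ we prove that these graphs and their complements are all the examples. For odd $q\ge13$ we prove that there are no examples invariant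 under $\mathrm{PGL}_2(q)$; the remaining odd case is left open.
\end{abstract}

\section{The question and the answer}

\subsection{Graphs on pairs of points}
Let $q$ be a prime power, let $\Omega=\mathrm{PG}_1(q)$ be the projective line over $\mathbb F_q$, and let $X=\binom{\Omega}{2}$ be the set of its 2-subsets, which we call \emph{pairs}; so $|X|=q(q+1)/2$. The group $\mathrm{PSL}_2(q)$ acts transitively on $X$. Its orbits on $X\times X$ are called \emph{orbitals}. A graph $\Gamma$ \emph{arises from this action} if its vertex set is $X$, it is connected, and its edge relation is a union of non-diagonal orbitals closed under $(p,p')\mapsto(p',p)$. Equivalently, $\Gamma$ is connected and $\mathrm{PSL}_2(q)\le\mathrm{Aut}(\Gamma)$.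

The full symmetric group $\mathrm{Sym}(\Omega)$ has only three orbitals on $X$: the diagonal, the relation $|p\cap p'|=1$, and the relation $p\cap p'=\emptyset$. These are the \emph{canonical orbitals}. The last two are the edge relations of the Johnson graph $J(q+1,2)$ and of the Kneser graph $K(q+1,2)$, and we denote them by $J$ and $K$. A group of automorphisms preserves the canonical orbitals if each of its elements maps each of these relations to itself. The group $\mathrm{PSL}_2(q)$ distinguishes many types of disjoint pairs, so a large number of graphs arise, and one may ask which of them are distance-regular.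

There are two kinds of candidates. If every automorphism of $\Gamma$ preserves the canonical orbitals, then every automorphism comes from a permutation of the line. Indeed, for $q\ge4$ the maximum cliques of $J(q+1,2)$ are the $q+1$ \emph{stars}, the sets of all $q$ pairs through a given point (the other maximal cliques are triangles), so an automorphism preserving $J$ permutes the points. If the canonical orbitals are not preserved, then $\Gamma$ has symmetries that do not come from the line, and one looks for another geometric structure on $X$ that explains them.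

For the first kind the following is known. If $\Gamma$ is a distance-regular graph arising from the action, and $\mathrm{Aut}(\Gamma)$ has rank (number of orbitals) at most $11$ and preserves the canonical orbitals, then $\Gamma$ lies on a short explicit list, which for $q\ge 11$ consists only of $J(q+1,2)$ and $K(q+1,2)$. Of the second kind are the graphs $NO_5^+(2^f)$, $f\ge2$, of Brouwer and Wilbrink. With $q=4^f$, such a graph is realized on $X$ by fusing $J$ with certain orbitals inside $K$; its automorphism group contains $O_5(2^f)$ and does not preserve the canonical orbitals. The following question comes from \cite{source}.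

\medskip
\noindent\textbf{Question.} \emph{For $q\ge13$, are the graphs $NO_5^+(2^f)$, up to complementation, the only non-complete distance-regular graphs arising from the action of $\mathrm{PSL}_2(q)$ on $X$ whose automorphism groups do not preserve the canonical orbitals?}
\medskip

Where do the additional symmetries of $NO_5^+(r)$ come from? The natural 2-dimensional space over $\mathbb F_{r^2}$ is also a 4-dimensional space over $\mathbb F_r$, and $\mathrm{SL}_2(r^2)\le\mathrm{Sp}_4(r)$. Nothing in this explanation singles out the degree $2$: one has $\mathrm{SL}_2(r^m)\le \mathrm{Sp}_{2m}(r)$ for all $m$. This suggests that the answer is no, and that the general source of examples is the choice of a subfield. For even $q$ we prove both.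

\subsection{Results}
For $q=2^n$ and a subfield $\mathbb F_r\subseteq\mathbb F_q$ with $q=r^m$, put
\[
H=\{c\in\mathbb F_q:\mathrm{Tr}_{q/2}(c)=0\},\qquad K_r=\{c\in\mathbb F_q:\mathrm{Tr}_{q/r}(c)=0\}\subseteq H .
\]
In Section~\ref{sec:model} we show that the orbitals of $\mathrm{PSL}_2(q)$ on $X$ are the diagonal and symmetric relations $R_c$, one for each $c\in H$, with $R_0=J$. For $S\subseteq H$ let $\Gamma_S$ be the graph on $X$ with edge set $\bigcup_{c\in S}R_c$, and put $\Gamma_r=\Gamma_{K_r}$. In particular $\Gamma_q=J(q+1,2)$.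

For $r$ even, $NO^+_{2m+1}(r)$ denotes the Brouwer--Wilbrink graph: its vertices are the hyperplanes of $\mathrm{PG}(2m,r)$ that meet a given parabolic quadric in a hyperbolic quadric, and two of them are adjacent when their intersection is degenerate with respect to the quadric. The graphs of the Question are those with $m=2$.

\begin{theorem}\label{thm:construct}
Let $q=r^m$ with $r=2^f\ge4$ and $m\ge2$. Then $\Gamma_r\cong NO^+_{2m+1}(r)$ is a non-complete connected strongly regular graph arising from $\mathrm{PSL}_2(q)$ on $X$. It admits $\mathrm{Sp}_{2m}(r)$, and $\mathrm{Aut}(\Gamma_r)$ does not preserve the canonical orbitals. With $e=q/r$ its parameters are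
\[
|X|=\tfrac{q(q+1)}2,\qquad k=(e+1)(q-1),\qquad \lambda=2e^2+q-e-2,\qquad \mu=2e(e+1).
\]
In particular the answer to the Question is no: $NO_7^+(4)$, which occurs at $q=64$ with parameters $(2080,1071,558,544)$, is not isomorphic to any $NO_5^+(2^f)$ or to the complement of one.
\end{theorem}

\begin{theorem}\label{thm:even}
Let $q=2^n\ge16$.
\begin{enumerate}
\item The strongly regular graphs arising from the action are exactly the $\Gamma_r$ with $r=2^f\ge4$, $f\mid n$, and their complements.
\item The non-complete distance-regular graphs arising from the action, of any rank and any diameter, whose automorphism group does not preserve the canonical orbitals are exactly the graphs $\Gamma_r\cong NO^+_{2m+1}(r)$ with $4\le r<q=r^m$, and their complements. These graphs are pairwise non-isomorphic.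
\item Consequently every graph in \textup{(2)} is some $NO_5^+(2^f)$ or its complement if and only if $n$ is prime \textup{(}when there are no graphs at all\textup{)} or $n=4$.
\end{enumerate}
\end{theorem}

\begin{theorem}\label{thm:odd}
Let $q\ge13$ be odd. No non-complete distance-regular graph $\Gamma$ on $X$ with $\mathrm{PGL}_2(q)\le\mathrm{Aut}(\Gamma)$ has an automorphism group that does not preserve the canonical orbitals.
\end{theorem}

The case of odd $q$ with $\mathrm{PGL}_2(q)\not\le\mathrm{Aut}(\Gamma)$ is not settled here; it does not affect the answer to the Question. No classification of finite simple groups is used.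

\subsection{How the proof works}
For even $q$ we describe pairs of points by quadratic forms on $\mathbb F_q^2$. Composing a form with the trace to $\mathbb F_r$ turns it into a form on $\mathbb F_r^{2m}$, and Theorem~\ref{thm:construct} becomes a count of singular vectors (Section~\ref{sec:construct}).

For the classification, let $R$ be the relation ``at distance $j$'' of $\Gamma$ that contains $J$. The stars are cliques of $R$, and counting inside a star shows that the matrix $I+A_R$ has at most three eigenvalues, all of them explicit (Section~\ref{sec:stars}). This condition no longer mentions $\Gamma$. For even $q$, where $R=\bigcup_{c\in E}R_c$, it says that a function built from the \emph{additive} Fourier transform of the indicator of $E$ has a two-valued \emph{multiplicative} Fourier transform (Section~\ref{sec:spectrum}). The multiplicative side forces this function to have small support, the additive side forces its support to be large, and only $E=K_r$ survives (Section~\ref{sec:subfield}). It remains to recover $\Gamma$ from one of its distance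 relations (Section~\ref{sec:classify}). For odd $q$ the same plan applies, with the two kinds of tori of $\mathrm{PGL}_2(q)$ in place of one multiplicative group (Section~\ref{sec:odd}).

\section{Stars}\label{sec:stars}

In this section $q$ is any prime power and $G=\mathrm{PGL}_2(q)$; for even $q$ this is $\mathrm{PSL}_2(q)$.

\subsection*{Background}
For a relation $R$ on $X$ let $A_R$ be its adjacency matrix. A \emph{symmetric association scheme} on $X$ is a partition of $X\times X$ into symmetric relations, one of them the diagonal, whose adjacency matrices span an algebra. This algebra is commutative. It has a basis of primitive idempotents $E_0=|X|^{-1}\mathbf 1\mathbf 1^{\top},E_1,\dots,E_d$, the orthogonal projections onto the common eigenspaces; here $\mathbf 1$ is the all-one vector.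

A connected graph of diameter $d$ is \emph{distance-regular} if for vertices $p,p'$ at distance $i$ the numbers $c_i,a_i,b_i$ of neighbors of $p'$ at distance $i-1,i,i+1$ from $p$ depend only on $i$. Let $\Gamma_{(i)}$ denote the distance-$i$ relation, with adjacency matrix $A_i$ and valency $k_i$, and $k=k_1$. The relations $\Gamma_{(0)},\dots,\Gamma_{(d)}$ form a symmetric association scheme, the \emph{distance scheme}. Its algebra is generated by $A_1$, so $A_1$ has exactly $d+1$ distinct eigenvalues, one on each $\mathrm{Im}\,E_j$. Moreover $k_ib_i=k_{i+1}c_{i+1}$, $a_1+b_1+1=k$, and $A_1^2=kI+a_1A_1+c_2A_2$. A \emph{strongly regular} graph is here a distance-regular graph of diameter $2$, with $\lambda=a_1$ and $\mu=c_2$. If a group acts on $\Gamma$, its distance relations are invariant, that is, unions of orbitals.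

\subsection*{Counting in a star}
For $x\in\Omega$ let $Y_x$ be the star of $x$, the set of $q$ pairs containing $x$, and let $f_x\in\mathbb C^X$ be its indicator vector. Thus $\sum_xf_x=2\cdot\mathbf 1$. Let $V_{\mathrm{St}}$ be the span of all $f_x-f_y$. Since $f_x-\frac2{q+1}\mathbf 1=\frac1{q+1}\sum_y(f_x-f_y)$,
\begin{equation}\label{eq:fx}
f_x-\tfrac{2}{q+1}\mathbf 1\in V_{\mathrm{St}} .
\end{equation}

\begin{lemma}\label{lem:starcount}
Let $R\subseteq K$ be a symmetric $G$-invariant relation of valency $k_R$. Then every pair not containing $x$ is $R$-related to exactly $2k_R/(q-1)$ members of $Y_x$, and no two members of $Y_x$ are $R$-related.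
\end{lemma}
\begin{proof}
The second claim holds because members of $Y_x$ are not disjoint. The stabilizer of $x$ in $G$ is $\mathrm{AGL}_1(q)$ acting on $\Omega\setminus\{x\}$, which is 2-transitive. So it is transitive on the $\binom q2$ pairs missing $x$, and each of these is $R$-related to the same number $c$ of members of $Y_x$. Each of the $q$ members of $Y_x$ is $R$-related to $k_R$ pairs, all missing $x$. Hence $c\binom q2=qk_R$.
\end{proof}

In matrix form, $A_Rf_x=\frac{2k_R}{q-1}(\mathbf 1-f_x)$ for such $R$. For the Johnson relation, a member of $Y_x$ is $J$-related to the $q-1$ other members and a pair missing $x$ to exactly two members, so $A_Jf_x=(q-3)f_x+2\cdot\mathbf 1$. In particular all vectors $f_x-f_y$ are eigenvectors of each of these matrices, with an eigenvalue that does not depend on $x$ and $y$.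

The point of the next lemma is that a relation containing $J$ has the stars as cliques, and that the vectors $f_x$ live in only two of the eigenspaces. On all other eigenspaces the eigenvalue is then forced.

\begin{lemma}[Star lemma]\label{lem:star}
Let $\mathfrak X$ be a symmetric association scheme on $X$ whose relations are $G$-invariant. Let $R$ be the class containing $J$, let $k$ be its valency, define $e$ by $k=(e+1)(q-1)$, and let $B=I+A_R$. Number the primitive idempotents of $\mathfrak X$ so that $V_{\mathrm{St}}\subseteq\mathrm{Im}\,E_1$. Then $B$ acts as $q-2e$ on $\mathrm{Im}\,E_1$ and as $-e$ on $\mathrm{Im}\,E_j$ for all $j\ge2$.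
\end{lemma}
\begin{proof}
The class $R$ exists because $G$ is 3-transitive on $\Omega$, so that $J$ is a single orbital. All other non-diagonal classes lie in $K$, and so does $R\setminus J$. By the remarks above, $V_{\mathrm{St}}$ is contained in a common eigenspace of $\mathfrak X$; being orthogonal to $\mathbf 1$, it lies in one $\mathrm{Im}\,E_j$ with $j\ge1$.

The relation $R\setminus J$ has valency $(e+1)(q-1)-2(q-1)=(e-1)(q-1)$. By Lemma~\ref{lem:starcount}, $Bf_x$ equals $q$ on $Y_x$ and $2+2(e-1)=2e$ elsewhere, that is, $Bf_x=(q-2e)f_x+2e\cdot\mathbf 1$. So $B$ is $q-2e$ on $V_{\mathrm{St}}$, hence on $\mathrm{Im}\,E_1$.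

Let $j\ge2$. By \eqref{eq:fx}, $E_jf_x=0$. Let $\epsilon_0$ and $\epsilon_R$ be the entries of $E_j$ on the diagonal and on $R$. Any two distinct members of $Y_x$ are in $J\subseteq R$, so
\[
0=f_x^{\top}E_jf_x=q\,\epsilon_0+q(q-1)\,\epsilon_R .
\]
If $\theta$ is the eigenvalue of $A_R$ on $\mathrm{Im}\,E_j$, then computing $\mathrm{tr}(E_jA_R)$ in two ways gives $\theta|X|\epsilon_0=|X|k\,\epsilon_R$. Here $\epsilon_0\ne0$, as $\mathrm{tr}\,E_j\ne0$. Hence $\theta=-k/(q-1)=-(e+1)$, and $B$ acts as $-e$.
\end{proof}

\section{Even $q$: pairs as quadratic forms}\label{sec:model}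

Let $q=2^n$ and $V=\mathbb F_q^2$ with the alternating form $\langle u,v\rangle=u_1v_2+u_2v_1$, so that $\mathrm{PSL}_2(q)=\mathrm{SL}_2(q)=\mathrm{Sp}(V)$. We use repeatedly that for $q$ even $t^2+t=c$ has a solution $t\in\mathbb F_q$ (and then two) if and only if $\mathrm{Tr}_{q/2}(c)=0$. A group element $g$ acts on forms by $gQ=Q\circ g^{-1}$.

\paragraph{Vertices.} Let $\mathcal Q^+$ be the set of quadratic forms $Q$ on $V$ that have polarization $\langle\cdot,\cdot\rangle$, meaning $Q(u+v)=Q(u)+Q(v)+\langle u,v\rangle$, and that have a nonzero singular vector. If $u$ is one, choose $w$ with $\langle u,w\rangle=1$; then $Q(su+tw)=t(s+tQ(w))$ is a product of two independent linear forms. Conversely, a pair of points of $\Omega$ determines such a product up to a scalar, and exactly one scalar gives the polarization $\langle\cdot,\cdot\rangle$. So taking zero sets is an $\mathrm{SL}_2(q)$-equivariant bijection $\mathcal Q^+\to X$, and from now on we identify $X$ with $\mathcal Q^+$. As $\mathrm{SL}_2(q)$ is transitive on $X$, statements about one form may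 be checked for $Q_0(u)=u_1u_2$, the pair $\{0,\infty\}$.

\paragraph{Relations.} Two forms with the same polarization differ by the square of a linear form. Hence all forms with polarization $\langle\cdot,\cdot\rangle$ are
\[
Q_a(u)=Q(u)+\langle a,u\rangle^2\qquad(a\in V),
\]
with $a$ unique. For $Q=Q_0$ this is $Q_a(u)=a_2^2u_1^2+u_1u_2+a_1^2u_2^2$. It has a nonzero singular vector if and only if $\mathrm{Tr}_{q/2}(a_1^2a_2^2)=\mathrm{Tr}_{q/2}(a_1a_2)=0$: if $a_2=0$ both hold, and if $a_2\ne0$ a nonzero singular vector has $u_2\ne0$, and the substitution $u_1=t\,a_2^{-2}u_2$ leads to $t^2+t+a_1^2a_2^2=0$. So for $Q\in\mathcal Q^+$ we have $Q_a\in\mathcal Q^+$ if and only if $Q(a)\in H$. For $c\in H$ put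
\[
R_c=\{(Q,Q_a):Q\in \mathcal Q^+,\ a\ne0,\ Q(a)=c\}.
\]
The relation is symmetric, since $Q_a(a)=Q(a)$ and $(Q_a)_a=Q$, and $\mathrm{SL}_2(q)$-invariant, since $g$ maps $(Q,Q_a)$ to $(gQ,(gQ)_{ga})$ with $(gQ)(ga)=Q(a)$.

\begin{lemma}\label{lem:orbitals}
The orbitals of $\mathrm{PSL}_2(q)$ on $X$ are the diagonal and the relations $R_c$, $c\in H$. Here $R_0=J$ has valency $2(q-1)$, and each $R_c$ with $c\neq0$ has valency $q-1$.
\end{lemma}
\begin{proof}
The stabilizer of $Q_0$ contains all $\mathrm{diag}(t,t^{-1})$ and the coordinate swap. It is therefore transitive on the $q-1$ vectors $a$ with $a_1a_2=c$ if $c\ne0$, and on the $2(q-1)$ vectors $a\ne0$ with $a_1a_2=0$. The zeros of $Q_0$ are spanned by $(1,0)$ and $(0,1)$, where $(Q_0)_a$ takes the values $a_2^2$ and $a_1^2$; so $(Q_0)_a$ and $Q_0$ share a zero if and only if $a_1a_2=0$.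
\end{proof}

Consequently, if $0\in E\subseteq H$ then $\bigcup_{c\in E}R_c$ has valency $(|E|+1)(q-1)$. So the number $e$ of Lemma~\ref{lem:star} is $|E|$.

\section{Taking traces: the graphs $\Gamma_r$}\label{sec:construct}

Let $q=r^m$ with $r=2^f\ge4$ and $m\ge1$, and write $T=\mathrm{Tr}_{q/r}$. View $V$ as $\mathbb F_r^{2m}$ with the nondegenerate alternating $\mathbb F_r$-form $\langle u,v\rangle'=T\langle u,v\rangle$. For a form $Q$ with polarization $\langle\cdot,\cdot\rangle$, the function $Q'=T\circ Q$ is a quadratic form over $\mathbb F_r$ with polarization $\langle\cdot,\cdot\rangle'$. Since $T$ commutes with squaring, $T(\langle a,u\rangle^2)=\langle a,u\rangle'^2$, and so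
\begin{equation}\label{eq:trace}
(Q_a)'=(Q')_a,\qquad\text{where } (Q')_a(u)=Q'(u)+\langle a,u\rangle'^2 .
\end{equation}
Edges of $\Gamma_r$ are the pairs $(Q,Q_a)$ with $a\ne0$ and $T(Q(a))=0$, that is, with $Q'(a)=0$. Thus both vertices and edges can be read off from the forms $Q'$. This is the reason why $\Gamma_r$ has automorphisms that are only $\mathbb F_r$-linear.

\begin{example}[$q=16$, $r=4$]\label{ex:16}
Here $T(c)=c+c^4$, so $K_4=\mathbb F_4$, and $\Gamma_4$ fuses $J$ (valency $30$) with three relations of valency $15$. The map $g(u_1,u_2)=(u_1,u_2+u_1^4)$ is $\mathbb F_4$-linear. It satisfies $T(u_1(u_2+u_1^4))=T(u_1u_2)+T(u_1^5)=T(u_1u_2)$, because $u_1^5\in\mathbb F_4$ and $T$ vanishes on $\mathbb F_4$. So $g$ preserves $Q_0'$, hence also its polarization $\langle\cdot,\cdot\rangle'$. It takes $(1,0)$ to $(1,1)$, hence $(Q_0')_{(1,0)}$ to $(Q_0')_{(1,1)}$. We have $(Q_0)_{(1,0)}=u_2(u_1+u_2)$ and $(Q_0)_{(1,1)}=u_1^2+u_1u_2+u_2^2$. So, once we know that $g$ acts on $X$, it is an automorphism of $\Gamma_4$ that fixes the vertex $\{0,\infty\}$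 and takes $\{1,\infty\}$ to $\{\zeta,\zeta^2\}$, where $\zeta\in\mathbb F_4$ has order $3$. It takes two intersecting pairs to two disjoint ones.
\end{example}

What has to be checked is that the forms $Q'$ with $Q\in\mathcal Q^+$ are permuted by all of $\mathrm{Sp}(V,\langle\cdot,\cdot\rangle')$. Recall that a quadratic form on $\mathbb F_r^{2m}$ with nondegenerate polarization is of \emph{plus type} (hyperbolic) if it has a totally singular subspace of dimension $m$. Any two forms of plus type are equivalent.

\begin{lemma}\label{lem:plus}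
The map $Q\mapsto Q'$ is a bijection from $\mathcal Q^+$ onto the set of all plus-type $\mathbb F_r$-forms on $V$ with polarization $\langle\cdot,\cdot\rangle'$. Every plus-type form has $q^2/r+q-q/r$ singular vectors, including $0$.
\end{lemma}
\begin{proof}
The subspace $u_2=0$ has dimension $m$ over $\mathbb F_r$ and is totally singular for $Q_0'$, so $Q_0'$ is of plus type. By transitivity of $\mathrm{SL}_2(q)$ on $\mathcal Q^+$, so is $Q'$ for every $Q\in\mathcal Q^+$. The form $Q_0$ takes the value $0$ at $2q-1$ vectors and each nonzero value at $q-1$ vectors, and $T$ has $q/r-1$ nonzero zeros. So $Q_0'$ has $2q-1+(q-1)(q/r-1)=q^2/r+q-q/r$ singular vectors, and so does every form of plus type.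

Every $\mathbb F_r$-form with polarization $\langle\cdot,\cdot\rangle'$ differs from $Q_0'$ by the square of a linear functional, hence is $(Q_0')_a=((Q_0)_a)'$ for a unique $a\in V$. So the map is injective, and it remains to see that $((Q_0)_a)'$ is not of plus type when $(Q_0)_a\notin\mathcal Q^+$. In that case $(Q_0)_a$ is anisotropic. Scaling a vector by $t$ multiplies the value by $t^2$, and squaring is bijective on $\mathbb F_q^*$; so $(Q_0)_a$ takes each nonzero value $(q^2-1)/(q-1)=q+1$ times. Hence $((Q_0)_a)'$ has $1+(q+1)(q/r-1)=q^2/r-q+q/r$ singular vectors. This is less than $q^2/r+q-q/r$.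
\end{proof}

\begin{proposition}\label{prop:srg}
For $q=r^m$, $r=2^f\ge4$, $m\ge1$, the graph $\Gamma_r$ is non-complete, connected, and strongly regular with the parameters of Theorem~\textup{\ref{thm:construct}}. Its complement is also connected and strongly regular. The group $\mathrm{Sp}_{2m}(r)$ acts on $\Gamma_r$.
\end{proposition}
\begin{proof}
The group $\mathrm{Sp}(V,\langle\cdot,\cdot\rangle')=\mathrm{Sp}_{2m}(r)$ permutes the plus-type forms with polarization $\langle\cdot,\cdot\rangle'$ by $gP=P\circ g^{-1}$, and so acts on $X$ by Lemma~\ref{lem:plus}. It maps $(P,P_a)$ to $(gP,(gP)_{ga})$ with $(gP)(ga)=P(a)$, so it preserves the edges, which are the pairs $(P,P_a)$ with $a\ne0$, $P(a)=0$.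

Put $e=q/r=r^{m-1}$ and let $P=Q'$ be a vertex. If $P(a)=0$, then $Q(a)\in K_r\subseteq H$ and $P_a$ is a vertex. So the neighbors of $P$ correspond to the nonzero singular vectors of $P$, and
\[
k=q^2/r+q-q/r-1=qe+q-e-1=(e+1)(q-1).
\]

Let $P_a$ be another vertex, $a\ne0$, and $c=P(a)$. As $Q(a)\in H$, we have $\mathrm{Tr}_{r/2}(c)=\mathrm{Tr}_{q/2}(Q(a))=0$. From $P_b=(P_a)_{a+b}$ and
\[
P_a(a+b)=P(a+b)+\langle a,a+b\rangle'^2=P(a)+P(b)+\langle a,b\rangle'+\langle a,b\rangle'^2
\]
we see that the common neighbors of $P$ and $P_a$ are the $P_b$ with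
\[
b\ne0,a,\qquad P(b)=0,\qquad \langle a,b\rangle'^2+\langle a,b\rangle'=c .
\]

\emph{Adjacent vertices, $c=0$.} Here $\langle a,b\rangle'\in\{0,1\}$. For $t\in\mathbb F_r^*$ each coset of $\mathbb F_ra$ inside $\{b:\langle a,b\rangle'=t\}$ contains exactly one singular vector, because $P(b+\lambda a)=P(b)+\lambda t$. So $r^{2m-2}=e^2$ singular $b$ have $\langle a,b\rangle'=t$. Subtracting these for all $t\ne0$ from the total $qe+q-e$ leaves $qe+q-e-(r-1)e^2=e^2+q-e$ singular vectors in $a^\perp=\{b:\langle a,b\rangle'=0\}$, since $re=q$. Adding the values $t=0$ and $t=1$ and removing $b=0$ and $b=a$, we get $\lambda=2e^2+q-e-2$.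

\emph{Non-adjacent vertices, $c\ne0$.} As $\mathrm{Tr}_{r/2}(c)=0$, the equation $t^2+t=c$ has two roots in $\mathbb F_r$, both nonzero. Each coset of $\mathbb F_ra$ in $a^\perp$ contains exactly one singular vector, because $P(b+\lambda a)=P(b)+\lambda^2c$. So $a^\perp$ contains $r^{2m-2}=e^2$ singular vectors. Multiplying $b$ by scalars shows that each nonzero $t$ is the value $\langle a,b\rangle'$ for the same number of singular $b$, namely for
\[
\frac{qe+q-e-e^2}{r-1}=\frac{e(r-1)(e+1)}{r-1}=e(e+1)
\]
of them, using $q=re$. These $b$ differ from $0$ and $a$. Hence $\mu=2e(e+1)$.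

Since $r\ge4$, there is $c\in\mathbb F_r^*$ with $\mathrm{Tr}_{r/2}(c)=0$; choosing $a$ with $T(Q(a))=c$ gives a vertex not adjacent to $P$. So $\Gamma_r$ is not complete, and $\mu>0$ makes it connected of diameter $2$.

In the complement, two distinct vertices have $|X|-2-2k+\mu$ common neighbors if they are adjacent there, and $|X|-2k+\lambda$ otherwise. It remains to see that the second number is positive. As $2e\le q/2<q-1$, we have $\mu<k$. So for non-adjacent vertices $p,p'$ of $\Gamma_r$ there is a neighbor $p''$ of $p$ that is not a neighbor of $p'$, and $p'$ is adjacent in the complement to both $p$ and $p''$.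
\end{proof}

The hypothesis $r\ge4$ is needed: for $r=2$ one has $K_2=H$ and $\Gamma_2$ is complete. For $m=1$ the proposition describes $\Gamma_q=J(q+1,2)$.

\begin{proof}[Proof of Theorem~\ref{thm:construct}]
Proposition~\ref{prop:srg} gives the parameters and the action of $\mathrm{Sp}_{2m}(r)$.

\emph{Identification.} On $V\oplus\mathbb F_r\mathbf n$ consider the parabolic form $\hat Q(u+\lambda\mathbf n)=Q_0'(u)+\lambda^2$, with nucleus $\mathbf n$ (spanning the radical of its polarization). A subspace is degenerate if the radical of the polarization of the restricted form contains a nonzero singular vector. A hyperplane containing $\mathbf n$ has the form $U\oplus\mathbb F_r\mathbf n$ with $U$ a hyperplane of $V$. Its radical has dimension $2$, and on it $\hat Q$ is the square of a linear functional, because squaring is bijective on $\mathbb F_r$; so it contains a nonzero singular vector. Such a hyperplane is therefore degenerate and not a vertex of $NO^+_{2m+1}(r)$. The hyperplanes missing $\mathbf n$ are $W_a=\{u+\langle a,u\rangle'\mathbf n:u\in V\}$,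 $a\in V$, and $\hat Q(u+\langle a,u\rangle'\mathbf n)=(Q_0')_a(u)$. So the vertices of $NO^+_{2m+1}(r)$ are the $W_a$ with $(Q_0')_a$ of plus type, and these correspond to $X$ by Lemma~\ref{lem:plus}. For $a\neq b$, projection to $V$ identifies $W_a\cap W_b$ with $(a+b)^\perp$ carrying the form $(Q_0')_a$. The radical of its polarization is $\mathbb F_r(a+b)$, so it is degenerate if and only if $(Q_0')_a(a+b)=0$. As $(Q_0')_b=((Q_0')_a)_{a+b}$, this is adjacency in $\Gamma_r$.

\emph{Canonical orbitals are not preserved.} As $m\ge2$, we have $|K_r|=q/r>1$ and may choose $0\ne c'\in K_r$. Take $a,a'\ne0$ with $Q_0(a)=0$ and $Q_0(a')=c'$. Then $Q_0'(a)=0$ and $Q_0'(a')=T(c')=0$, so both are nonzero singular vectors of $Q_0'$. By Witt's theorem, the orthogonal group $O(Q_0')\le\mathrm{Sp}(V,\langle\cdot,\cdot\rangle')$ is transitive on such vectors; let $g\in O(Q_0')$ with $ga=a'$. It fixes the vertex $Q_0$ and takes $(Q_0)_a$ to $(Q_0)_{a'}$. So it takes an element of $R_0=J$ to an element of $R_{c'}\subseteq K$.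

\emph{The counterexample.} For $q=64$, $r=4$, $m=3$, $e=16$ we get the parameters $(2080,1071,558,544)$; the complement has valency $2079-1071=1008$. A graph $NO_5^+(2^f)$ has $4^f(4^f+1)/2$ vertices, which equals $2080$ only for $f=3$. By the case $m=2$ of what we have proved, with $q=64$ and $r=e=8$, its valency is $9\cdot63=567$ and that of its complement is $1512$. So $NO_7^+(4)$ is isomorphic to neither.
\end{proof}

\section{Eigenvalues for even $q$}\label{sec:spectrum}

Let $q=2^n$. Put $B_0=I+A_{R_0}$ and $B_c=A_{R_c}$ for $0\ne c\in H$, and let $\mathcal A$ be the span of $I$ and all $B_c$, $c\in H$. This is the algebra of all matrices commuting with $\mathrm{PSL}_2(q)$ on $\mathbb C^X$. It is commutative, because all orbitals are symmetric, and $\dim\mathcal A=q/2+1$. Adding $I$ to $A_{R_0}$ means that for every $c\in H$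
\begin{equation}\label{eq:Bc}
(B_cF)(Q)=\sum_{a:\,Q(a)=c}F(Q_a)\qquad(F\in\mathbb C^X).
\end{equation}
Let $\chi(y)=(-1)^{\mathrm{Tr}_{q/2}(y)}$. For a character $\eta$ of $\mathbb F_q^*$, extended by $\eta(0)=0$ (also when $\eta=1$), put
\begin{equation}\label{eq:beta}
\beta_c(\eta)=\sum_{z\in\mathbb F_q\setminus\{0,1\}}\chi(cz)\,\eta(1+1/z)\qquad(c\in H).
\end{equation}
The substitution $z\mapsto z+1$ replaces $1+1/z=(z+1)/z$ by its inverse and fixes $\chi(cz)$, since $\chi(c)=1$ for $c\in H$. So $\beta_c(\eta)=\beta_c(\bar\eta)$.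

\begin{lemma}\label{lem:spectrum}
The common eigenspaces of $\mathcal A$ on $\mathbb C^X$ are $\langle\mathbf 1\rangle$ and spaces $V_\eta$, one for each set $\{\eta,\bar\eta\}$ of characters of $\mathbb F_q^*$, and $B_c$ acts on $V_\eta$ as $\beta_c(\eta)$. Moreover $V_{\mathrm{St}}\subseteq V_1$, $\beta_0(1)=q-2$, and $\beta_c(1)=-2$ for $c\ne0$.
\end{lemma}
\begin{proof}
\emph{$\eta=1$.} By Section~\ref{sec:stars}, $f_x-f_y$ is an eigenvector of $B_0$ with eigenvalue $(q-3)+1=q-2$ and of $B_c$, $c\ne0$, with eigenvalue $-2$. Formula \eqref{eq:beta} gives $q-2$ for $c=0$ and $-\chi(0)-\chi(c)=-2$ for $0\ne c\in H$.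

\emph{$\eta\ne1$.} For $0\ne v\in V$ consider the vector $F_v(Q)=\eta(Q(v))$ in $\mathbb C^X$. It is nonzero, because some pair does not contain the point spanned by $v$. We claim $B_cF_v=\beta_c(\eta)F_v$, which by \eqref{eq:Bc} means
\[
\sum_{a:\,Q(a)=c}\eta(Q_a(v))=\beta_c(\eta)\,\eta(Q(v))\qquad\text{for all }Q\in\mathcal Q^+ .
\]
As $v$ is arbitrary, we may take $Q=Q_0$.

If $Q(v)=0$, then by the coordinate swap we may take $v=(v_1,0)$. Then $Q_a(v)=a_2^2v_1^2$. The vectors with $a_2=0$ contribute $0$, and the others have $a_1=c/a_2$ and contribute $\sum_{a_2\ne0}\eta(a_2^2v_1^2)=0$, because $\eta^2\ne1$ ($q-1$ is odd). The right side is also $0$.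

If $Q(v)=s\ne0$, write $v=\sqrt s\,v'$ with $Q(v')=1$. Then $Q_a(v)=s(1+\langle a,v'\rangle^2)$. The maps $\mathrm{diag}(t,t^{-1})$ preserve $Q$ and are transitive on the vectors with $Q=1$, so we may take $v'=(1,1)$. The left side becomes $\eta(s)\sum_wn(w)\eta(1+w^2)$, where $n(w)$ is the number of $(a_1,a_2)$ with $a_1a_2=c$ and $a_1+a_2=w$. Here $a_1$ runs through the roots of $t^2+wt+c$, so $n(0)=1$ and $n(w)=1+\chi(c/w^2)$ for $w\ne0$. Since $1+w^2$ runs through $\mathbb F_q$, $\sum_w\eta(1+w^2)=0$. What remains is $\sum_{w\ne0}\chi(c/w^2)\eta(1+w^2)$, where $w=1$ contributes $0$; with $z=w^{-2}$ this is \eqref{eq:beta}.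

\emph{Completeness.} We show that these eigenvalue systems are different from each other and from that of $\mathbf 1$. Note that $H=\{c:\chi(c)=1\}$ is the annihilator of $\{0,1\}$, so $\sum_{c\in H}\chi(cz)=0$ for $z\ne0,1$. Hence $\sum_{c\in H}\beta_c(\eta)=0$, whereas $\sum_{c\in H}B_c$ is the all-one matrix, with eigenvalue $|X|$ on $\mathbf 1$. Next, two characters $c\mapsto\chi(cz)$ of $H$ agree if and only if the elements $z$ agree modulo $\{0,1\}$. So by Fourier inversion on $H$ the numbers $\beta_c(\eta)$, $c\in H$, determine $\eta(1+1/z)+\eta(1+1/(z+1))=\eta(y)+\bar\eta(y)$ for all $y=1+1/z\ne0,1$. At $y=1$ the value is $2$. So they determine the function $\eta+\bar\eta$ on $\mathbb F_q^*$ and, by linear independence of characters, the set $\{\eta,\bar\eta\}$. As $q-1$ is odd, there are $1+\frac{q-2}2=\frac q2$ such sets. Together with $\langle\mathbf 1\rangle$ we have found $q/2+1=\dim\mathcal A$ eigenvalue systems, which is all of them.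
\end{proof}

For $E\subseteq H$ put
\[
\beta_E(\eta)=\sum_{c\in E}\beta_c(\eta),\qquad \hat 1_E(z)=\sum_{c\in E}\chi(cz).
\]
If $0\in E$, then $\beta_E(1)=q-2-2(|E|-1)=q-2|E|$. Lemma~\ref{lem:star} now reads as follows: \emph{if $\bigcup_{c\in E}R_c$ is the class containing $R_0$ of a symmetric association scheme with $\mathrm{PSL}_2(q)$-invariant relations, and $e=|E|$, then}
\begin{equation}\label{eq:two}
\beta_E(\eta)\in\{q-2e,\,-e\}\quad\text{for every character $\eta$ of }\mathbb F_q^* .
\end{equation}

\section{From two eigenvalues to a subfield}\label{sec:subfield}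

The aim of this section is the following.

\begin{proposition}\label{prop:E}
Let $q=2^n$ and $0\in E\subsetneq H$, $e=|E|$, and suppose \eqref{eq:two} holds. Then $E=K_r$ for some subfield $\mathbb F_r\subseteq\mathbb F_q$ with $r\ge4$. Moreover $\{\eta:\beta_E(\eta)=q-2e\}$ is the subgroup of order $(q-1)/(r-1)$ of the character group of $\mathbb F_q^*$.
\end{proposition}

\subsection{Reformulation, and the case $q=16$}
Define an integer-valued function $h$ on $\mathbb F_q^*$ by
\[
h(1)=e,\qquad h(y)=\hat1_E\bigl(1/(1+y)\bigr)\quad(y\ne1).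
\]
With $y=1+1/z$, \eqref{eq:beta} gives $\sum_yh(y)\eta(y)=e+\beta_E(\eta)$, which is $q-e$ or $0$. Let $D$ be the set of $\eta$ for which it is $q-e$. Then $1\in D$, and $D=\bar D$. Fourier inversion on $\mathbb F_q^*$ gives
\begin{equation}\label{eq:hS}
(q-1)\,h(y)=(q-e)\,S(y),\qquad S(y)=\sum_{\eta\in D}\eta(y).
\end{equation}
So $S$ has rational values. They are algebraic integers, hence $S$ is integer-valued.

Let us see what \eqref{eq:hS} says for $q=16$, where $|H|=8$ and $1\le e\le7$.
\begin{itemize}
\item $e=2,3,5$: then $16-e=14,13,11$ is prime to $15$, so it divides $h(1)=e$, which is absurd.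
\item $e=7$: then $5h=3S$, so $3\mid h(1)=7$, which is absurd.
\item $e=1$: then $E=\{0\}=K_{16}$.
\item $e=4$: then $5h=4S$, so $|D|=S(1)=5$. As $S$ is rational-valued, $D$ is closed under Galois conjugation, that is, $D$ is a union of some of the sets of all characters of order $1,3,5,15$; these have $1,2,4,8$ elements. From $1\in D$ and $|D|=5$ we see that $D$ is the subgroup of order $5$. Hence $S=5$ on the subgroup of order $3$, which is $\mathbb F_4^*$, and $S=0$ elsewhere. So $\hat1_E(z)=4$ for $z\in\mathbb F_4$ and $0$ elsewhere, and Fourier inversion gives $E=\{c:\chi(cz)=1\text{ for all }z\in\mathbb F_4\}=K_4$.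
\item $e=6$: then $3h=2S$, so $3$ divides all values of $S$. By Lemma~\ref{lem:cyclic} below this forces $S$ to vanish off the subgroup of order $15/3=5$. So $\varphi=\hat1_E/2$ is integer-valued and nonzero only at $z=0,1$ and at most $4$ further points. On the other hand, if $W$ is a 2-dimensional $\mathbb F_2$-subspace of $\mathbb F_{16}$ and $W^\perp$ is its annihilator, then $\sum_{z\in u+W}\varphi(z)=\frac14\sum_{c\in W^\perp}\chi(cu)\cdot8\cdot1_E(c)$ is even. A function on $\mathbb F_2^4$ with even sums over all planes, which is not everywhere even (here $\varphi(0)=3$), has at least $8$ odd values, by Lemma~\ref{lem:RM} below. But $8>6$.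
\end{itemize}
The general proof has the same three ingredients: arithmetic of \eqref{eq:hS}; a small support, from divisibility of $S$; and a large support, from 2-divisibility of additive sums.

\subsection{Two lemmas}

\begin{lemma}\label{lem:cyclic}
Let $G$ be a finite cyclic group with character group $\hat G$, let $a$ divide $|G|$, and let $D\subseteq\hat G$ be such that $S(y)=\sum_{\eta\in D}\eta(y)$ is an integer divisible by $a$ for all $y\in G$. Then $D$ is a union of cosets of the subgroup of $\hat G$ of order $a$. Consequently $a$ divides $|D|$, and $S(y)=0$ unless $y$ lies in the subgroup of $G$ of order $|G|/a$.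
\end{lemma}
\begin{proof}
For $t$ prime to $|G|$ apply the Galois automorphism of the $|G|$-th cyclotomic field that raises roots of unity to the $t$-th power. Since $S$ has integer values, $\sum_{\eta\in D}\eta^t=\sum_{\eta\in D}\eta$, and by linear independence $D^t=D$.

It suffices to prove that for each prime $\ell$ with $\ell^k\,\|\,a$, $k\ge1$, the set $D$ is invariant under the subgroup of order $\ell^k$ of $\hat G$, since these subgroups generate the subgroup of order $a$. Write $\hat G=P\times N$ with $P$ the Sylow $\ell$-subgroup, and $G=P^*\times N^*$ correspondingly. Let $P_j\le P$ be the subgroup of order $\ell^j$, and $C_j=P_j\setminus P_{j-1}$ the set of its generators ($C_0=P_0$). For $\nu\in N$ let $D_\nu=\{\pi\in P:\pi\nu\in D\}$. Given $t$ prime to $\ell$, choose $t'\equiv t$ modulo $|P|$ and $t'\equiv1$ modulo $|N|$; then $D^{t'}=D$ shows $D_\nu^t=D_\nu$. So $D_\nu$ is a union of sets $C_j$, and $S_\nu(y)=\sum_{\pi\in D_\nu}\pi(y)$, $y\in P^*$, is Galois invariant, hence an integer. Since $S(yy')=\sum_{\nu\in N}S_\nu(y)\nu(y')$,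
\[
|N|\,S_\nu(y)=\sum_{y'\in N^*}S(yy')\,\bar\nu(y')\qquad(y\in P^*).
\]
The right side is $\ell^k$ times an algebraic integer and $\ell\nmid|N|$, so $\ell^k\mid S_\nu(y)$.

As $P^*$ is cyclic of order $|P|\ge\ell^k$, there is $y\in P^*$ with $\{\pi\in P:\pi(y)=1\}=P_{k-1}$. Then $\sum_{\pi\in P_s}\pi(y)$ is $\ell^s$ for $s\le k-1$ and $0$ for $s\ge k$. Hence $\sum_{\pi\in C_s}\pi(y)$ is $|C_s|$, $-\ell^{k-1}$, $0$ for $s<k$, $s=k$, $s>k$, respectively, and
\[
S_\nu(y)=|D_\nu\cap P_{k-1}|-\ell^{k-1}[C_k\subseteq D_\nu],
\]
where $[\,\cdot\,]$ is $1$ if the statement holds and $0$ otherwise. This has absolute value at most $\ell^{k-1}<\ell^k$, so it is $0$. Therefore either $C_k\subseteq D_\nu$ and $P_{k-1}\subseteq D_\nu$, or $D_\nu$ is disjoint from both $C_k$ and $P_{k-1}$. So $D_\nu\cap P_k$ is $P_k$ or empty. For $s>k$ the set $C_s=P_s\setminus P_{s-1}$ is a union of cosets of $P_k$. Hence $D_\nu P_k=D_\nu$ for every $\nu$, that is, $DP_k=D$.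

For the last statement, let $y\in G$. The sum of $\eta(y)$ over the characters $\eta$ in a coset of a subgroup of $\hat G$ is $0$ unless all characters in the subgroup are trivial at $y$. The $y\in G$ at which the subgroup of order $a$ is trivial form the subgroup of order $|G|/a$.
\end{proof}

\begin{lemma}\label{lem:RM}
Let $Z$ be an affine space of dimension $N$ over $\mathbb F_2$, let $1\le w\le N$, and let $0\ne f:Z\to\mathbb F_2$ have sum $0$ over every $w$-dimensional flat. Then $f$ has at least $2^{N-w+1}$ nonzero values.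
\end{lemma}
\begin{proof}
If $N=w$, the support of $f$ is nonempty and of even size. Let $N>w$. The support is not a single point, since a $w$-flat through that point would have sum $1$. Choose two points of the support and a partition of $Z$ into two parallel hyperplanes that separates them. Both restrictions are nonzero and satisfy the hypothesis in dimension $N-1$. By induction each has at least $2^{N-w}$ nonzero values.
\end{proof}

\subsection{Proof of Proposition~\ref{prop:E}}

\emph{Arithmetic.} Let $g=\gcd(q-e,q-1)$ and write $q-1=ga$, $q-e=gb$ with $\gcd(a,b)=1$. Then \eqref{eq:hS} becomes $a\,h=b\,S$, so $b\mid h(y)$ and $a\mid S(y)$ for all $y$. At $y=1$ we get $b\mid e$, and with $b\mid q-e$ also $b\mid q$. Write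
\[
q=b\rho,\quad\rho=2^i,\qquad e=be',\qquad\text{so}\quad g=\rho-e' .
\]
As $b\le e<q$, we have $i\ge1$. As $g$ divides the odd number $q-1$, it is odd, so $e'$ is odd. Finally $ae=ah(1)=b|D|$ gives $|D|=ae'$.

\emph{Small support.} By Lemma~\ref{lem:cyclic}, $D$ is a union of cosets of the subgroup of order $a$, and $S$ vanishes off the subgroup $U\le\mathbb F_q^*$ of order $g$. Put $\varphi(z)=\hat1_E(z)/b$ for $z\in\mathbb F_q$. As $E\subseteq H$, we have $\varphi(0)=\varphi(1)=e/b=e'$. For $z\ne0,1$ we have $\varphi(z)=h(1+1/z)/b=S(1+1/z)/a$. So $\varphi$ is integer-valued, and it vanishes unless $z\in\{0,1\}$ or $1+1/z\in U\setminus\{1\}$. Hence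
\begin{equation}\label{eq:small}
|\mathrm{supp}\,\varphi|\le2+(g-1)=\rho-e'+1 .
\end{equation}

\emph{Large support.} Additive Fourier inversion gives $\sum_z\varphi(z)\chi(cz)=\frac qb1_E(c)=\rho\,1_E(c)$. Let $W\le\mathbb F_q$ be an $\mathbb F_2$-subspace of dimension $w=n-i+1$, so $1\le w\le n$, and $W^\perp=\{c:\chi(cz)=1\text{ for all }z\in W\}$, of order $2^{i-1}$. The indicator of $u+W$ at $z$ is $2^{-(i-1)}\sum_{c\in W^\perp}\chi(c(z+u))$, so
\[
\sum_{z\in u+W}\varphi(z)=\frac1{2^{i-1}}\sum_{c\in W^\perp}\chi(cu)\,\rho\,1_E(c)=2\sum_{c\in W^\perp\cap E}\chi(cu)\equiv0\pmod 2 .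
\]
Since $\varphi(0)=e'$ is odd, Lemma~\ref{lem:RM} applied to $\varphi$ modulo $2$ shows $|\mathrm{supp}\,\varphi|\ge2^{n-w+1}=2^i=\rho$. Comparison with \eqref{eq:small} gives $e'\le1$, so $e'=1$.

\emph{The subfield.} Now $g=2^i-1$ divides $2^n-1$, so $i\mid n$. Thus $r:=\rho=2^i$ is the order of a subfield, and $U=\mathbb F_r^*$, $a=(q-1)/(r-1)$. As $|D|=a$ and $1\in D$, the set $D$ is the subgroup of order $a$, and $S=a\,1_U$. Therefore $\varphi(z)=1$ if $z\in\{0,1\}$ or $1+1/z\in\mathbb F_r^*\setminus\{1\}$, and $\varphi(z)=0$ otherwise; that is, $\varphi=1_{\mathbb F_r}$. Inverting once more,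
\[
1_E(c)=\frac1r\sum_{z\in\mathbb F_r}\chi(cz)=\frac1r\sum_{z\in\mathbb F_r}(-1)^{\mathrm{Tr}_{r/2}(z\,\mathrm{Tr}_{q/r}(c))},
\]
which is $1$ if $\mathrm{Tr}_{q/r}(c)=0$ and $0$ otherwise. So $E=K_r$. As $K_2=H\ne E$, we have $r\ge4$.\qed

\section{The classification for even $q$}\label{sec:classify}

\begin{proof}[Proof of Theorem~\ref{thm:even}\textup{(1)}]
If $\Gamma$ is strongly regular, then the diagonal, $\Gamma$ and its complement form a symmetric association scheme. The class containing $R_0$ is $\bigcup_{c\in E}R_c$ with $E\ne H$, so by \eqref{eq:two} and Proposition~\ref{prop:E} it is $\Gamma_r$ for some $r\ge4$. Hence $\Gamma$ is $\Gamma_r$ or its complement. Conversely, all these graphs are connected and strongly regular by Proposition~\ref{prop:srg}, including $r=q$, where they are $J(q+1,2)$ and $K(q+1,2)$.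
\end{proof}

The rest of this section proves part (2) and its consequence (3). Let $\Gamma=\Gamma_S$, $S\subseteq H$, be a non-complete distance-regular graph arising from the action, of diameter $d\ge2$, whose automorphism group does not preserve the canonical orbitals. Let $\bigcup_{c\in E}R_c=\Gamma_{(j)}$ be the class of its distance scheme containing $R_0=J$.

If $E=\{0\}$, then $J$ is a distance relation of $\Gamma$, so every automorphism preserves $J$ and with it $K$, contrary to assumption. Also $E\ne H$, as $d\ge2$. By \eqref{eq:two} and Proposition~\ref{prop:E},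
\[
E=K_r,\qquad 4\le r<q=r^m,\qquad m\ge2,\qquad e=|E|=q/r .
\]
If $j=1$, then $\Gamma=\Gamma_r$. Suppose from now on that $j\ge2$. Then $0\notin S$; put $s=|S|\ge1$.

\subsection{The diameter is at most three}
Let $Y=Y_x$ be a star. Its members are mutually at distance $j$. By Lemma~\ref{lem:starcount} a vertex outside $Y$ has exactly $2s\ge2$ neighbors in $Y$. Two of these have distance at most $2$, so $j=2$. Given distinct vertices $p,p'$, choose $x\in p'\setminus p$. Then $p$ has a neighbor in $Y_x$, and this neighbor is at distance at most $2$ from $p'\in Y_x$. So $d\le3$. If $d=2$, then $\Gamma$ is the complement of $\Gamma_{(2)}=\Gamma_r$, as claimed in the theorem. It remains to exclude $d=3$.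

\subsection{Diameter three: the parameters}
Suppose $d=3$ and let $\Gamma_{(3)}=\Gamma_{S'}$ with $S'\subseteq H$, $t=|S'|\ge1$. Then $e+s+t=q/2$, and
\[
k=s(q-1),\qquad k_2=(e+1)(q-1),\qquad k_3=t(q-1).
\]
Two counts in a star determine all parameters. Fix $p\in Y=Y_x$, and recall that the other $q-1$ members of $Y$ are at distance $2$ from $p$, and that vertices outside $Y$ have $2s$ neighbors in $Y$.

Count pairs $(p',p'')$ with $p'\in Y\setminus\{p\}$ and $p''$ a common neighbor of $p$ and $p'$. Each $p'$ contributes $c_2$; each of the $k$ neighbors $p''$ of $p$ lies outside $Y$ and has $2s-1$ further neighbors in $Y$. So $(q-1)c_2=k(2s-1)$.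

Count pairs $(p',p'')$ with $p'\in Y\setminus\{p\}$, $p''$ adjacent to $p'$ and at distance $3$ from $p$. Each $p'$ contributes $b_2$; each of the $k_3$ vertices $p''$ at distance $3$ from $p$ lies outside $Y$ and has $2s$ neighbors in $Y$, none of them $p$. So $(q-1)b_2=2sk_3$.

Together with $kb_1=k_2c_2$, $k_2b_2=k_3c_3$ and $a_1=k-1-b_1$ this gives
\begin{equation}\label{eq:params}
\begin{gathered}
c_2=s(2s-1),\qquad b_1=(e+1)(2s-1),\qquad a_1=e+s(q-3-2e),\\
b_2=2st,\qquad c_3=2s(e+1).
\end{gathered}
\end{equation}

In any distance-regular graph of diameter $3$ one has $c_2\le c_3$ and $b_2\le b_1$ \cite{BCN}. Indeed, if $d(p,p')=3$ and $p''$ is a neighbor of $p$ with $d(p'',p')=2$, then the common neighbors of $p''$ and $p'$ are at distance $2$ from $p$. If $d(p,p')=2$ and $p''$ is a common neighbor, then the neighbors of $p'$ at distance $3$ from $p$ are at distance $2$ from $p''$. So $2s-1\le2(e+1)$, that is, $s\le e+1$; and $2st\le(e+1)(2s-1)<2s(e+1)$, so $t\le e$. Hence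
\[
\tfrac q2=e+s+t\le3e+1=\tfrac{3q}r+1 .
\]
If $r\ge8$ this gives $q\le8$, contradicting $q\ge r^2$. So $r=4$, and
\[
q=4e,\qquad e=4^{m-1}\ge4,\qquad s+t=e .
\]
The inequality $b_2\le b_1$ now reads $2s(e-s)\le(e+1)(2s-1)$, that is,
\begin{equation}\label{eq:four}
e+1\le2s^2+2s .
\end{equation}

\subsection{Diameter three: the multiplicities}
The remaining case is not excluded by these inequalities, and we turn to eigenvalue multiplicities. Let $D=\{\eta:\beta_E(\eta)=q-2e\}$, a subgroup of order $N:=(q-1)/3$ by Proposition~\ref{prop:E}. By Lemma~\ref{lem:star}, $A_2$ acts as $q-2e-1$ on $\mathrm{Im}\,E_1$ and as $-(e+1)$ on $\mathrm{Im}\,E_2$ and $\mathrm{Im}\,E_3$. These numbers differ, so $\mathrm{Im}\,E_1$ is the sum of the $V_\eta$ with $\eta\in D$. As $0\notin S$, $A_1$ acts on $V_\eta$ as $\beta_S(\eta)$, and on $\mathrm{Im}\,E_1\supseteq V_1$ as $\beta_S(1)=-2s$. Let $\theta_2\ne\theta_3$ be its eigenvalues on $\mathrm{Im}\,E_2$ and $\mathrm{Im}\,E_3$. The $2N$ characters outside $D$ form $N$ sets $\{\eta,\bar\eta\}$ of size $2$. Let $n_2,n_3\ge1$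 be the numbers of these sets for which $\beta_S(\eta)=\theta_2,\theta_3$; so $n_2+n_3=N$. By \eqref{eq:beta},
\[
\sum_\eta\beta_S(\eta)=\sum_{z\ne0,1}\hat1_S(z)\sum_\eta\eta(1+1/z)=0,
\]
because $1+1/z\neq 0,1$. Hence $-2sN+2(n_2\theta_2+n_3\theta_3)=0$, that is,
\begin{equation}\label{eq:mean}
n_2(\theta_2-s)+n_3(\theta_3-s)=0 .
\end{equation}
On $\mathrm{Im}\,E_2$ and $\mathrm{Im}\,E_3$ the identity $A_1^2=kI+a_1A_1+c_2A_2$ says that $\theta_2,\theta_3$ are the roots of $\theta^2-a_1\theta-k+c_2(e+1)=0$. With $q=4e$ and \eqref{eq:params},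
\begin{align*}
\theta_2+\theta_3&=a_1=e+s(2e-3),\\
\theta_2\theta_3&=c_2(e+1)-k=s\bigl((2s-1)(e+1)-(4e-1)\bigr)=s(2se+2s-5e).
\end{align*}
Therefore
\[
(\theta_2-s)(s-\theta_3)=-\theta_2\theta_3+sa_1-s^2=6s(e-s)=6st>0 .
\]
Order the roots so that $\delta_2:=\theta_2-s>0$ and $\delta_3:=s-\theta_3>0$. Then $\delta_2\delta_3=6st$ and
\[
\delta_2-\delta_3=a_1-2s=e+s(2e-5)=:\tau>0 .
\]
From \eqref{eq:mean}, $n_2\delta_2=n_3\delta_3$, so $n_2=N\delta_3/(\delta_2+\delta_3)$, and $n_2\ge1$ gives $(N-1)\delta_3\ge\delta_2$. Multiplying by $\delta_2$ we obtain $(N-1)\delta_2\delta_3\ge \delta_2^2>\tau^2$. Since $N-1=\frac{4(e-1)}3$, this says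
\[
8s(e-s)(e-1)>\tau^2 .
\]
But expanding $\tau^2=\bigl(e(2s+1)-5s\bigr)^2$ gives
\[
\tau^2-8s(e-s)(e-1)=e^2(2s-1)^2-12es^2-2es+17s^2 .
\]
Using $(2s-1)^2\ge s^2$ and $s\le s^2$, the right side is at least $s^2(e^2-14e+17)$, which is positive for $e\ge16$. For $e=4$, \eqref{eq:four} excludes $s=1$, and $s=e-t\le3$; for $s=2$ and $s=3$ the right side is $4$ and $97$. As $e$ is a power of $4$, this is a contradiction in all cases. So $d=2$.

\subsection{Conclusion for even $q$}
\begin{proof}[End of the proof of Theorem~\ref{thm:even}]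
We have shown that a graph as in (2) is $\Gamma_r$ with $4\le r<q$ or its complement. Conversely these occur by Theorem~\ref{thm:construct} and Proposition~\ref{prop:srg}; a graph and its complement have the same automorphisms. They have valencies
\[
(q-1)\bigl(\tfrac qr+1\bigr)\quad\text{and}\quad(q-1)\bigl(\tfrac q2-\tfrac qr\bigr),
\]
respectively. Different $r$ give different valencies of the first kind, and of the second kind. A valency of the first kind for $r$ never equals one of the second kind for $r'$, because $\frac q2,\frac qr,\frac q{r'}$ are even, while equality would mean $1=\frac q2-\frac qr-\frac q{r'}$. So the graphs are pairwise non-isomorphic. This proves (2).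

For (3), the graphs $\Gamma_r$ in (2) correspond to the divisors $f$ of $n$ with $2\le f<n$. A graph $NO_5^+(2^f)$ has $|X|$ vertices only if $f=n/2$, and then it is the example with this $f$. As the graphs in (2) are pairwise non-isomorphic, the condition in (3) says that there is no divisor $f\ne n/2$ in this range. If $n$ is prime, there is no divisor in the range at all; if $n=4$, the only one is $2=n/2$. If $n\ge6$ is even, the divisor $2$ differs from $n/2$. If $n$ is odd and composite, any divisor $f$ with $1<f<n$ differs from $n/2$.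
\end{proof}

\section{Odd $q$}\label{sec:odd}

Let $q$ be odd and $G=\mathrm{PGL}_2(q)$, and let $\nu$ be the quadratic character of $\mathbb F_q$, with $\nu(0)=0$. As for even $q$, we describe the relation containing $J$ by a subset $E$ of the field and translate the star lemma into a statement about a function, here $F(x)=\sum_{b\in E}\nu(x-b)$. We then compare an upper and a lower bound for its support. The values of $F$ are obtained by evaluating, for each $\sigma\in G$, the trace of $(I+A_R)\sigma$ in two ways.

The hypothesis $q\ge13$ of Theorem~\ref{thm:odd} is used only in the last line of the proof. The invariance under $G$ is used from the start: if $q\equiv1\pmod 4$, the stabilizer of $\infty$ in $\mathrm{PSL}_2(q)$ consists of the maps $t\mapsto a^2t+b$ with $a\neq 0$ and has two orbits on the pairs $\{y,y'\}$ missing $\infty$, according to $\nu(y-y')$. So the argument for Lemma~\ref{lem:starcount} fails for it.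

\subsection{Model and reduction}
Let $\mathcal F$ be the space of binary quadratic forms $Q=\alpha X^2+\beta XY+\gamma Y^2$ over $\mathbb F_q$, with
\[
\Delta(Q)=\beta^2-4\alpha\gamma,\qquad \langle Q,Q'\rangle=\beta\beta'-2\alpha\gamma'-2\alpha'\gamma,\qquad \langle Q,Q\rangle=\Delta(Q).
\]
The group $G$ acts isometrically by $\sigma Q=\det(\sigma)\,Q\circ\sigma^{-1}$ (scalars act trivially). A pair of points is the zero set of a form with nonzero square discriminant, unique up to scalars; so pairs correspond to $\pm Q$ with $\Delta(Q)=1$. For $Q=XY$ we have $\langle Q,Q'\rangle=\beta'$. The element $\mathrm{diag}(u,1)$ fixes $XY$ and maps $(\alpha',\beta',\gamma')$ to $(u^{-1}\alpha',\beta',u\gamma')$. So for $b\ne\pm1$ the torus is transitive on the $q-1$ vectors with $\beta'=b$, $4\alpha'\gamma'=b^2-1\neq0$. For each of $b=1$ and $b=-1$ there are $2q-1$ vectors, with $\alpha'\gamma'=0$; these are the forms sharing a zero with $XY$. Hence the orbitals of $G$ are the diagonal, $J$, and the relations $\langle Q,Q'\rangle=\pm b$ for $b\ne\pm1$. All are symmetric,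 so the centralizer algebra of $G$ on $\mathbb C^X$ is commutative and $\mathbb C^X$ is multiplicity-free.

Let $\Gamma$ be a counterexample to Theorem~\ref{thm:odd}, and $R$ the class of its distance scheme containing $J$. As for even $q$, $R\ne J$; and $R$ is not the full non-diagonal relation. So $B=I+A_R$ is the matrix of the relation $\langle Q,Q'\rangle\in E$ for a set $E=-E\supsetneq\{1,-1\}$. Counting vectors $Q'$ and dividing by $2$, $R$ has valency
\[
\tfrac12\bigl(2(2q-1)+(|E|-2)(q-1)\bigr)-1=\bigl(\tfrac{|E|}2+1\bigr)(q-1),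
\]
so the number $e$ of Lemma~\ref{lem:star} is $|E|/2$. By that lemma, $B$ has on $\mathbf 1^\perp$ only the eigenvalues $q-2e$, with eigenspace $W\supseteq V_{\mathrm{St}}$, and $-e$; they differ, since $e\le q/2$. The second does occur, because $\Gamma$ has diameter at least $2$ and the scheme at least three idempotents. So $e$ is a rational algebraic integer, hence an integer. Therefore $|E|=2e$ is even and larger than $2$, and
\[
e\ge2,\qquad 2e\le q-1 .
\]
On $\mathbf 1$, $B$ acts as $(e+1)(q-1)+1=(e+1)q-e$. Hence $B=-eI+(q-e)\Pi_W+(e+1)q\,E_0$, where $\Pi_W$ is the orthogonal projection onto $W$. Multiplying by the permutation matrix of $\sigma\in G$ and taking traces, we get, with $\mathrm{fix}(\sigma)$ the number of fixed vertices and $\chi_W$ the character of $W$,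
\begin{equation}\label{eq:tr}
\tau(\sigma):=\#\{p\in X:\ p=\sigma p\text{ or }(p,\sigma p)\in R\}=(q-e)\chi_W(\sigma)-e\,\mathrm{fix}(\sigma)+q(e+1).
\end{equation}
We now compute both sides for all types of elements $\sigma$ that we need. On the left we find character sums over $E$, on the right sums of characters over subsets of two cyclic groups. These are the analogues of $h$ and $S$ in \eqref{eq:hS}.

\subsection{The character of $W$}
Let $C=\{u\in\mathbb F_{q^2}:u^{q+1}=1\}$, with quadratic character $\omega_0$. A semisimple element $\sigma\ne1$ of $G$ is \emph{split} with ratio $u\in\mathbb F_q^*$, or \emph{elliptic} with ratio $u\in C$, where $u\ne1$ is the quotient of its eigenvalues, defined up to inversion. If $\sigma$ is elliptic with eigenvalues $y,y^q$, then $\nu(\det\sigma)=\nu(y^{q+1})=\omega_0(y^{q-1})=\omega_0(u)$: write $y$ as a power of a generator of $\mathbb F_{q^2}^*$; both sides give the parity of the exponent. Besides the linear characters $1$ and $\nu\circ\det$, the irreducible characters of $G$ are the following (standard) ones, with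 values listed at $1$, at unipotent elements $\ne1$, at split elements, and at elliptic elements of ratio $u\neq1$:
\[
\begin{array}{lllll}
\mathrm{St}: & q, & 0, & 1, & -1;\\
\mathrm{St}\otimes\nu: & q, & 0, & \nu(u), & -\omega_0(u);\\
\pi_\eta: & q+1, & 1, & \eta(u)+\eta(u)^{-1}, & 0;\\
\sigma_\omega: & q-1, & -1, & 0, & -(\omega(u)+\omega(u)^{-1}).
\end{array}
\]
Here $\eta$ runs through the characters of $\mathbb F_q^*$ with $\eta^2\ne1$, and $\omega$ through the characters of $C$ with $\omega^2\ne1$, both up to inversion.

Which of these occur in $\mathbb C^X$? The stabilizer of $\{0,\infty\}$ consists of the torus $\{\mathrm{diag}(u,1)\}$ and of $q-1$ antidiagonal involutions of ratio $-1$. Such an involution, with entries $y,y'$, has characteristic polynomial $t^2-yy'$, so half of these elements are split and half elliptic. Averaging characters over this group of order $2(q-1)$ gives the multiplicities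
\begin{align*}
\pi_\eta&:\ \frac{(q+1)-2+(q-1)\eta(-1)}{2(q-1)}=\frac{1+\eta(-1)}2,\\
\sigma_\omega&:\ \frac{(q-1)-(q-1)\omega(-1)}{2(q-1)}=\frac{1-\omega(-1)}2,\\
\mathrm{St}\otimes\nu&:\ \frac{q-1+\frac{q-1}2(\nu(-1)-\omega_0(-1))}{2(q-1)}=\frac{1+\nu(-1)}2 .
\end{align*}
In the last line we used $\nu(-1)=(-1)^{(q-1)/2}$ and $\omega_0(-1)=(-1)^{(q+1)/2}=-\nu(-1)$. The character $\nu\circ\det$ does not occur, because the stabilizer contains elements of nonsquare determinant. Finally $V_{\mathrm{St}}\cong\mathrm{St}$: the permutation module $\mathbb C^\Omega$ is $1\oplus\mathrm{St}$, and $x\mapsto f_x$ defines a $G$-map that is nonzero on $\mathrm{St}$ and maps it onto $V_{\mathrm{St}}$.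

Accordingly write $W=\mathrm{St}\oplus\kappa(\mathrm{St}\otimes\nu)\oplus\bigoplus\pi_\eta\oplus\bigoplus\sigma_\omega$ with $\kappa\in\{0,1\}$, and let
\begin{align*}
D_+&=\{1\}\cup\{\eta^{\pm1}:\pi_\eta\subseteq W\}\cup\{\nu\text{ if }\kappa=1\},&S_+&=\sum_{\eta\in D_+}\eta,\\
D_-&=\{\omega^{\pm1}:\sigma_\omega\subseteq W\}\cup\{\omega_0\text{ if }\kappa=1\},&S_-&=\sum_{\omega\in D_-}\omega .
\end{align*}
By the multiplicities, $\eta(-1)=1$ for $\eta\in D_+$ and $\omega(-1)=-1$ for $\omega\in D_-$, so
\begin{equation}\label{eq:minus}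
S_+(-1)=|D_+|,\qquad S_-(-1)=-|D_-| .
\end{equation}
The table gives
\begin{equation}\label{eq:chiW}
\chi_W(\sigma)=\begin{cases}
S_+(u)&\sigma\text{ split with ratio }u\ne1,\\
-1-S_-(u)&\sigma\text{ elliptic with ratio }u\ne1,\\
\frac12(|D_+|-|D_-|-1)&\sigma\ne1\text{ unipotent},\\
q+\frac{q+1}2(|D_+|-1)+\frac{q-1}2|D_-|&\sigma=1.
\end{cases}
\end{equation}
In the last two lines the contributions of $\kappa$ cancel: there are $\frac12(|D_+|-1-\kappa)$ constituents $\pi_\eta$ and $\frac12(|D_-|-\kappa)$ constituents $\sigma_\omega$, and $q-\frac{q+1}2-\frac{q-1}2=0$.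

\subsection{Counting the left side}
For $x\in\mathbb F_q$ let
\[
F(x)=\sum_{b\in E}\nu(x-b).
\]

\emph{Semisimple elements.} Let $\sigma$ be semisimple of ratio $u\ne\pm1$ and $x=(u+u^{-1})/2\in\mathbb F_q\setminus\{\pm1\}$. Let $\mathbf n\in\mathcal F$ be a form whose roots are the fixed points of $\sigma$, over $\mathbb F_{q^2}$ if $\sigma$ is elliptic. Then $\sigma$ fixes $\mathbf n$, and $\Delta(\mathbf n)$ is a nonzero square if $\sigma$ is split, a nonsquare if it is elliptic. Diagonalizing $\sigma$, over $\mathbb F_{q^2}$ if necessary, so that $\mathbf n$ is a multiple of $XY$, we see that a vector $w=\alpha X^2+\gamma Y^2$ of $\mathbf n^\perp$ is mapped to $u^{-1}\alpha X^2+u\gamma Y^2$, so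
\[
\langle w,\sigma w\rangle=-2\alpha\gamma(u+u^{-1})=x\,\Delta(w)\qquad(w\in\mathbf n^\perp).
\]
The singular vectors of $\mathcal F$ are the multiples of squares of linear forms, and a nonzero one is orthogonal to $\mathbf n$ if and only if its root is a root of $\mathbf n$. So the plane $\mathbf n^\perp$ is hyperbolic in the split case and anisotropic in the elliptic case. Hence on it each nonzero value of $\Delta$ is taken $q-1$, respectively $q+1$, times, and the value $0$ is taken $2q-1$ times, respectively once.

Let $Q=\alpha\mathbf n+w$ with $w\in\mathbf n^\perp$. The conditions $\Delta(Q)=1$ and $\langle Q,\sigma Q\rangle=b$ say $\alpha^2\Delta(\mathbf n)+\Delta(w)=1$ and $\alpha^2\Delta(\mathbf n)+x\Delta(w)=b$, that is,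
\[
\Delta(w)=\frac{1-b}{1-x},\qquad\alpha^2\Delta(\mathbf n)=\frac{b-x}{1-x} .
\]

\emph{Split case.} The number of $\alpha$ is $1+\nu((b-x)(1-x))$. The number of $w$ is $q-1$ for $b\ne1$ and $2q-1$ for $b=1$, when there are two $\alpha$. Summing over $b\in E$ and dividing by $2$ because of $\pm Q$,
\[
\tau(\sigma)=\tfrac{q-1}2\sum_{b\in E}\bigl(1+\nu((b-x)(1-x))\bigr)+q=\tfrac{q-1}2\bigl(2e+\nu(x-1)F(x)\bigr)+q .
\]
Here $x^2-1=\bigl((u-u^{-1})/2\bigr)^2$ is a nonzero square in $\mathbb F_q$, so $\nu(x-1)=\nu(x+1)$. Moreover $\mathrm{fix}(\sigma)=1$, because $\sigma^2\ne1$ fixes only two points. By \eqref{eq:tr} and \eqref{eq:chiW},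
\begin{equation}\label{eq:split}
\nu(x+1)F(x)=\frac{2(q-e)}{q-1}\,S_+(u)\qquad(u\in\mathbb F_q^*,\ u\ne\pm1).
\end{equation}

\emph{Elliptic case.} The number of $\alpha$ is $1-\nu((b-x)(1-x))$. The number of $w$ is $q+1$ for $b\ne1$, and for $b=1$ there is no $\alpha$. So
\[
\tau(\sigma)=\tfrac{q+1}2\bigl(2e-\nu(x-1)F(x)\bigr).
\]
Now $u-u^{-1}$ is not in $\mathbb F_q$, since it is nonzero and its $q$-th power is its negative. So $x^2-1$ is a nonsquare, and $\nu(x-1)=-\nu(x+1)$. Since $\sigma^2\ne1$ has no fixed point in $\Omega$, $\mathrm{fix}(\sigma)=0$, and \eqref{eq:tr} and \eqref{eq:chiW} give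
\begin{equation}\label{eq:ell}
\nu(x+1)F(x)=-\frac{2(q-e)}{q+1}\,S_-(u)\qquad(u\in C,\ u\ne\pm1).
\end{equation}

\emph{Unipotent elements.} Let $\sigma$ be $y\mapsto y+1$; it fixes no pair. The $q$ pairs through $\infty$ go to $J$-neighbors. A pair $\{y,y'\}$ of finite points with $\delta=y-y'$ is represented by $Q=\delta^{-1}(X-yY)(X-y'Y)$, and
\[
\langle Q,\sigma Q\rangle=\delta^{-2}\bigl((y+y')(y+y'+2)-2(y+1)(y'+1)-2yy'\bigr)=1-\frac2{\delta^2} .
\]
Each class $\pm\delta$ belongs to $q$ pairs. The number of $\delta$ with $1-2/\delta^2=b$ is $1+\nu(2(1-b))$ for $b\ne1$ and $0$ for $b=1$. With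
\[
h:=\sum_{b\in E}\nu(2(1-b))=\nu(2)F(1)
\]
we get $\tau(\sigma)=q+\frac q2(2e-1+h)$. So \eqref{eq:tr} becomes
\begin{equation}\label{eq:uni}
q(h-1)=(q-e)(|D_+|-|D_-|-1).
\end{equation}

\emph{The identity.} For $\sigma=1$, \eqref{eq:tr} reads $\frac{q(q+1)}2=(q-e)\dim W-e\frac{q(q+1)}2+q(e+1)$, so $(q-e)\dim W=\frac12(e+1)q(q-1)$. Inserting $\dim W=\frac12\bigl((q-1)+(q+1)|D_+|+(q-1)|D_-|\bigr)$ and dividing by $\frac12(q^2-1)$ we find
\begin{equation}\label{eq:id}
(q-e)\Bigl(\frac{|D_+|}{q-1}+\frac{|D_-|}{q+1}\Bigr)=e .
\end{equation}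
Put $\xi_+=\frac{2(q-e)}{q-1}|D_+|$ and $\xi_-=\frac{2(q-e)}{q+1}|D_-|$. Then \eqref{eq:id} is $\xi_++\xi_-=2e$, and \eqref{eq:uni} is $\frac{q-1}2\xi_+-\frac{q+1}2\xi_-=qh-e$, that is, $\frac q2(\xi_+-\xi_-)=qh$. Hence
\begin{equation}\label{eq:D}
\frac{2(q-e)}{q-1}|D_+|=e+h,\qquad\frac{2(q-e)}{q+1}|D_-|=e-h .
\end{equation}

\subsection{Small support and the end of the proof}
Let
\[
g_\pm=\gcd\bigl(q-e,\tfrac{q\mp1}2\bigr),\qquad \tfrac{q\mp1}2=g_\pm a_\pm,\qquad q-e=g_\pm b_\pm ,
\]
so $\gcd(a_\pm,b_\pm)=1$. By \eqref{eq:split}, \eqref{eq:ell}, and for the arguments $\pm1$ by \eqref{eq:minus} and \eqref{eq:D}, the functions $\frac{b_+}{a_+}S_+$ on $\mathbb F_q^*$ and $\frac{b_-}{a_-}S_-$ on $C$ are integer-valued. So $S_+$ and $S_-$ are rational-valued, hence integer-valued, and $a_\pm$ divides all values of $S_\pm$. By Lemma~\ref{lem:cyclic}, $a_\pm$ divides $|D_\pm|$, $S_+$ vanishes off the subgroup of $\mathbb F_q^*$ of order $2g_+$, and $S_-$ vanishes off the subgroup of $C$ of order $2g_-$.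

Every $x\in\mathbb F_q\setminus\{\pm1\}$ is $(u+u^{-1})/2$ with $u\ne\pm1$ in exactly one of $\mathbb F_q^*$ and $C$, since the roots of $u^2-2xu+1$ are inverse to each other and $\mathbb F_q^*\cap C=\{\pm1\}$; and $u$ is unique up to inversion. Call $x$ split or elliptic accordingly. The two subgroups above contain $\pm1$. So $F$ is nonzero at no more than $g_+-1$ split points, $g_--1$ elliptic points, and the points $\pm1$:
\begin{equation}\label{eq:suppF}
|\mathrm{supp}\,F|\le g_++g_- .
\end{equation}
On the other hand, for $x\in E$ the sum $F(x)$ has $2e-1$ terms $\pm1$ and one term $0$, so it is odd. Hence $E\subseteq\mathrm{supp}\,F$, and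
\begin{equation}\label{eq:2e}
2e\le g_++g_- .
\end{equation}
This parity argument plays the role of the large-support step for even $q$.

Put $d_\pm=|D_\pm|/a_\pm$. These are integers with $d_+\ge1$, as $1\in D_+$, and $d_-\ge0$. Then \eqref{eq:D} reads
\begin{equation}\label{eq:bd}
b_+d_+=e+h,\qquad b_-d_-=e-h .
\end{equation}
The numbers $\frac{q-1}2$ and $\frac{q+1}2$ are consecutive, so $g_+$ and $g_-$ are coprime. Both divide $q-e$. Write $q-e=g_+g_-c$; then $b_+=g_-c$ and $b_-=g_+c$, and adding the equations \eqref{eq:bd} gives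
\begin{equation}\label{eq:sum}
2e=c\,(g_-d_++g_+d_-).
\end{equation}
Moreover $g_+$ divides $(q-1)-(q-e)=e-1$ and $g_-$ divides $(q+1)-(q-e)=e+1$. As $e\ge2$, we get $g_+\le e-1$ and $g_-\le e+1$.

\emph{Case $d_-=0$.} Then $D_-=\emptyset$ and $F$ vanishes at all elliptic points. So $2e=|E|\le|\mathrm{supp}\,F|\le2+(g_+-1)\le e$, a contradiction.

\emph{Case $d_-\ge1$.} By \eqref{eq:sum} and \eqref{eq:2e}, $2e\ge c(g_++g_-)\ge2ec$. So all these are equalities, and $c=1$, $d_+=d_-=1$, $g_++g_-=2e$. Hence $g_+=e-1$, $g_-=e+1$, and
\[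
q=e+g_+g_-=e^2+e-1,\qquad h=b_+-e=g_--e=1 .
\]
Consider the polynomial
\[
f(x)=\sum_{b\in E}(x-b)^{(q-1)/2}\in\mathbb F_q[x]
\]
of degree at most $\frac{q-1}2$. As $\nu(y)=y^{(q-1)/2}$ in $\mathbb F_q$, we have $f(x)=F(x)$ in $\mathbb F_q$ for all $x\in\mathbb F_q$. By \eqref{eq:suppF}, $f$ has at least $q-2e$ zeros. It is not the zero polynomial, because $F(1)=\nu(2)h=\pm1$. Hence $q-2e\le\frac{q-1}2$, that is, $4e\ge q+1=e^2+e$. So $e\le3$ and $q=e^2+e-1\le11$, contradicting $q\ge13$. This proves Theorem~\ref{thm:odd}.\qed

\begin{thebibliography}{9}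
\bibitem{source}
\emph{Distance-Regular Graphs Arising From The Transitive Action Of $\mathrm{PSL}2(q)$ On 2-Subsets Of $\mathrm{PG}1(q)$},
\texttt{https://sarobidyraz.com/assets/pdf/psl2.pdf}.
\bibitem{BCN}
Brouwer--Cohen--Neumaier, Prop.~4.1.6.
\end{thebibliography}

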